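# Regular compact sets of almost full Bedford–Taylor capacity

## 1. A theorem of Ancona type in $\mathbb C^N$

**Theorem 1.** Let $B$ be the unit ball of $\mathbb C^N$, $N\ge 1$, let $K\subset B$ be compact and let $\epsilon>0$. There is a compact $K'\subset K$ with $C(K\setminus K')<\epsilon$ which is *locally regular*:
$$U^*_{K'\cap \bar B(x,r)}(x)=-1\qquad\text{for every }x\in K'\text{ and every }r>0 .$$
In particular $K'$ is regular, and $C(K')\ge C(K)-C(K\setminus K')>C(K)-\epsilon$.

Let us unpack this. We write psh for plurisubharmonic, $MA(u)=(dd^cu)^N$, and $B(a,r)$, $\bar B(a,r)$ for Euclidean balls.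

**Definition (capacity).** For Borel $E\subset B$,
$$C(E)=\sup\Big\{\int_E MA(u): u\text{ psh in }B,\ -1\le u\le 0\Big\}.$$
This is the Bedford–Taylor relative capacity. Being a supremum of measures, it is monotone and countably subadditive, and $C(\bigcup E_n)=\lim C(E_n)$ when the $E_n$ increase.

**Definition (relative extremal function).** For $E$ with $\overline E\subset B$,
$$U_E(z)=\sup\{u(z):u\text{ psh in }B,\ u\le0,\ u\le-1\text{ on }E\},\qquad U_E^*(z)=\limsup_{\zeta\to z}U_E(\zeta).$$
The functions $u$ in the supremum are called *competitors* for $U_E$. If $E\subset E'$ then $U_{E'}^*\le U_E^*$. Since the constant $-1$ is a competitor, $U_E=-1$ on $E$; the regularization $U_E^*$ may be larger there.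

**Definition (regular set).** Let $\mathcal L$ be the class of psh $u$ on $\mathbb C^N$ with $u(z)\le\log|z|+O(1)$ at infinity, $V_E=\sup\{u\in\mathcal L:u\le0\text{ on }E\}$, and $V_E^*$ its upper semicontinuous regularization. The set $E$ is *regular* if $V_E^*=0$ on $E$, equivalently if $U_E^*=-1$ on $E$.

Here is why the two conditions agree for a compact non-pluripolar $E\subset \bar B(0,R)$, $R<1$. (A set is pluripolar if it is locally contained in the $-\infty$ set of a psh function. For non-pluripolar $E$ the function $V_E^*$ is locally bounded, a textbook fact.) Put $M=\sup_BV_E^*$, which is positive because $V_E\ge\log^+(|z|/R)$. If $v\in\mathcal L$ and $v\le0$ on $E$, then $v/M-1$ is a competitor for $U_E$. So $V_E^*/M-1\le U_E^*$ on $B$, and $U_E^*=-1$ on $E$ forces $V_E^*=0$ on $E$. Conversely choose $R<\rho<\rho'<1$ and $c=\log(\rho'/\rho)$. If $u$ is a competitor for $U_E$, then $c(u+1)\le c=\log(|z|/\rho)$ on $|z|=\rho'$. So the function equal to $\max(c(u+1),\log(|z|/\rho))$ for $|z|<\rho'$ and to $\log(|z|/\rho)$ elsewhere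 is in $\mathcal L$, and it is $\le0$ on $E$. Hence $c(U_E^*+1)\le V_E^*$ on $B(0,\rho')\supset E$, and $V_E^*=0$ on $E$ forces $U_E^*=-1$ on $E$. From now on we use only $U_E^*$.

The theorem answers a question posed in "Capacity Convergence Results And Applications To A Berstein-Markov Inequality" (https://www.ams.org/tran/1999-351-12/S0002-9947-99-02556-8/S0002-9947-99-02556-8.pdf). Ancona's theorem says that a compact non-polar $K\subset\mathbb C$ contains, for each $\epsilon>0$, a compact regular $K'$ with $c(K')>c(K)-\epsilon$. Here $c(K)=e^{-\gamma(K)}$ is logarithmic capacity, with $\gamma(K)=\lim_{|z|\to\infty}[V_K^*(z)-\log|z|]$. (The analogous statement holds for Newtonian capacities in $\mathbb R^N$, $N>2$.) Does the relative capacity have this property when $N>1$? That is, given $K\subset B$ compact and non-pluripolar and $\epsilon>0$, is there a compact regular $K'\subset K$ with $C(K')>C(K)-\epsilon$? Theorem 1 says yes, and it gives two things more. The removed set itself has small capacity, and $K'$ is regular near each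 of its points. If $K$ is non-pluripolar and $\epsilon\le C(K)$, which we may assume, then $C(K')>0$, so $K'$ is not pluripolar.

The lower bound for $C(K')$ is just subadditivity. That local regularity implies regularity is seen by taking $r\ge2$, for which $K'\cap\bar B(x,r)=K'$. Local regularity is strictly stronger: $\{|z|=\frac12\}\cup\{0\}$ is regular, since by the maximum principle a competitor is $\le-1$ on all of $\bar B(0,\frac12)$, so that $U=-1$ on this closed ball and (Example 1 below) $U^*=-1$ there. But its intersection with a small ball around $0$ is $\{0\}$, whose $U^*$ is identically $0$, because $\delta\log|z|$ is a competitor for every $\delta>0$.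

## 2. Balls, bitten balls, and a cluster of balls

**Example 1 (closed balls).** Let $\bar B(a,\rho)\subset B(a,\rho')\subset B$ with $\rho<\rho'$. A competitor $u$ for $\bar B(a,\rho)$ is $\le-1$ on $|z-a|\le\rho$ and $\le0$ on $B$. Restrict $u$ to a complex line through $a$ and compare it, on the annulus $\rho<|z-a|<\rho'$, with the harmonic function $\log(|z-a|/\rho')/\log(\rho'/\rho)$, which is $-1$ on the inner circle and $0$ on the outer one. The maximum principle gives
$$U_{\bar B(a,\rho)}\le\max\Big(\frac{\log(|z-a|/\rho')}{\log(\rho'/\rho)},-1\Big)\quad\text{on }B(a,\rho').$$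
The right side is continuous and equals $-1$ on $\bar B(a,\rho)$, so closed balls are regular. They are locally regular too: if $x\in\bar B(a,\rho)$ and $r>0$, then $\bar B(a,\rho)\cap\bar B(x,r)$ contains a closed ball of positive radius which contains $x$.

When $a=0$, $\rho'=1$ the right side is itself a competitor, hence equals $U_{\bar B(0,\rho)}$. By Stokes the total mass $c_N$ of $MA(\max(\log|z|,-s))$ on $B$ does not depend on $s>0$, since these functions agree near $\partial B$. So, by the formula $C(E)=\int_EMA(U_E^*)$ recalled in Section 3, $C(\bar B(0,\rho))=c_N(\log\frac1\rho)^{-N}$. In general, restricting functions from $B$ to $B(a,\rho')$ and rescaling gives $C(\bar B(a,\rho))\le c_N(\log\frac{\rho'}\rho)^{-N}$. Small balls have small capacity.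

**Example 2 (an isolated point).** Let $K=\bar B(0,\rho)\cup\{p\}$ with $\rho<|p|<1$. If $u$ is a competitor for $\bar B(0,\rho)$, then $u+\delta\log(|z-p|/2)$ is one for $K$. Letting $\delta\to0$ gives $U_K^*=U^*_{\bar B(0,\rho)}$, which is $>-1$ at $p$. So $K$ is not regular. Removing $p$ repairs it, at no cost.

The first thing one would try in general is suggested by this example. The set $Z=\{z\in K:U_K^*(z)>-1\}$ of bad points is pluripolar, so it has an open neighbourhood $G$ of small capacity. Replace $K$ by $K\setminus G$. The next example shows what goes wrong.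

**Example 3 (a bitten ball).** Let $K=\bar B(0,\frac12)$, a regular set, let $|x|=\frac12$, $0<\delta<\frac12$, and $G=\{0<|z-x|<\delta\}$. Then $C(G)\le c_N(\log\frac1{2\delta})^{-N}$ is as small as we please. But $K\setminus G$ is irregular at $x$. Indeed, for $|z|\le\frac12$ and $|z-x|\ge\delta$ we have
$$\delta^2\le|z-x|^2\le\tfrac12-2\,\mathrm{Re}\langle z,x\rangle .$$
So $v(z)=\mathrm{Re}\langle z,x\rangle-\frac14+\frac{\delta^2}2$ is $\le0$ on $K\setminus B(x,\delta)$, while $v\le\frac12$ on $B$ and $v(x)=\frac{\delta^2}2$. For $\delta'>0$ the function $2v-1+\delta'\log(|z-x|/2)$ is a competitor for $K\setminus G$. Let $\delta'\to0$: $U^*_{K\setminus G}(x)\ge2v(x)-1=\delta^2-1>-1$.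

So removing a small open set can spoil points that were good. One may then remove the new bad points, and so on, with costs $\epsilon2^{-n}$, to get $K_0\supset K_1\supset\cdots$, all of whose surviving points are good for every $K_n$. This does not make them good for $\bigcap K_n$: the balls $\bar B(0,\frac1n)$, $n\ge2$, have $U^*=-1$ at $0$, but their intersection $\{0\}$ has $U^*=0$ there. We need a quantitative measure of how much each removal spoils.

**Example 4 (a cluster of balls; one cannot take $C(K\setminus K')=0$).** Let $a_n\to0$, $0<|a_n|<\frac12$, $n\ge1$, be distinct, and take disjoint closed balls $\Delta_n=\bar B(a_n,r_n)\subset B$ not containing $0$, with $r_n\to0$. The function $\log(|z-a_n|/2)/\log(2/r_n)$ is $\le0$ on $B$ and $\le-1$ on $\Delta_n$, so it is a competitor, and its value at $0$ tends to $0$ as $r_n\to0$. Hence we may choose $r_n$ so small that $U_{\Delta_n}(0)\ge-2^{-n-1}$. Let $K=\{0\}\cup\bigcup\Delta_n$, which is compact.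

The function $g=\sum_nU^*_{\Delta_n}$ is a decreasing limit of psh functions with $g(0)\ge-\frac12$, so it is psh. Also $g\le0$, and $g\le-1$ on $\bigcup\Delta_n$ by Example 1. For $\delta>0$, $g+\delta\log|z|$ is a competitor for $U_K$. Letting $\delta\to0$, $U_K^*\ge g$ off $\{0\}$, hence everywhere since both are psh. So $U_K^*(0)\ge-\frac12$ and $K$ is not regular.

Suppose $K'\subset K$ is compact with $C(K\setminus K')=0$. Then $K\setminus K'$ is pluripolar (a Borel set of capacity zero is pluripolar, by Bedford–Taylor) and relatively open in $K$. If it met $\Delta_n$ it would contain a nonempty relatively open subset of a closed ball, hence interior points, and would not be pluripolar. So $K'\supset\overline{\bigcup\Delta_n}=K$, and $K'=K$ is not regular.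

Of course $\bigcup_{n\le m}\Delta_n$ is a finite disjoint union of closed balls, hence locally regular. If the $r_n$ are also chosen with $\sum C(\Delta_n)<\infty$, as Example 1 allows, it differs from $K$ by a set of capacity at most $\sum_{n>m}C(\Delta_n)$, since $C(\{0\})=0$. Theorem 1 does this for every compact set.

## 3. Comparison, subsolutions and potentials $w[\nu]$

We list the textbook facts that we use; they are due to Bedford–Taylor, Acta Math. 149 (1982), unless stated otherwise. First a trivial remark: if a measure $\sigma$ satisfies $\sigma\le MA(u)$ with $u$ psh and $-1\le u\le0$, then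
$$\sigma(E)\le C(E)\qquad(E\subset B\text{ Borel}).\tag{1}$$

**Fact 1 (comparison principle).** If $a,u$ are bounded psh on a bounded open $\Omega$ and $\liminf_{z\to\partial\Omega}(a-u)\ge0$, then $\int_{\{a<u\}}MA(u)\le\int_{\{a<u\}}MA(a)$.

*Consequence.* If $x,y$ are bounded psh on $B$ with boundary values $0$ and $MA(x)\ge MA(y)$, then $x\le y$. For $\delta,\eta>0$ let $x'=x+\delta(|z|^2-1)-\eta$. Near $\partial B$ we have $x'\le-\eta<y$, so $\{y<x'\}$ is relatively compact in $B$, and
$$\int_{\{y<x'\}}\big(MA(x)+\delta^NMA(|z|^2)\big)\le\int_{\{y<x'\}}MA(x')\le\int_{\{y<x'\}}MA(y)\le\int_{\{y<x'\}}MA(x)<\infty .$$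
So $\{y<x'\}$ is Lebesgue-null, and $x'\le y$ almost everywhere, hence everywhere, both being psh. Let $\delta,\eta\to0$.

**Fact 2 (convergence).** For bounded psh functions, $u_0\,dd^cu_1\wedge\dots\wedge dd^cu_N$ and $dd^cu_1\wedge\dots\wedge dd^cu_N$ are weakly continuous along decreasing sequences with bounded psh limits. The measure $MA(u)$ of a bounded psh $u$ charges no pluripolar set.

**Fact 3 (small open sets).** For $u$ psh on $B$ and $\gamma>0$ there is an open $G\subset B$ with $C(G)<\gamma$ and $u|_{B\setminus G}$ continuous. A pluripolar subset of a compact subset of $B$ has open neighbourhoods of arbitrarily small capacity, and lies in $\{\varphi=-\infty\}$ for some psh $\varphi\le0$, $\varphi\not\equiv-\infty$, on $B$ (Josefson).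

**Fact 4 (extremal functions).** For compact $E\subset B$: $U_E^*$ is psh, $-1\le U_E^*\le0$, $U_E^*\to0$ at $\partial B$, $U_E^*=-1$ on $E$ off a pluripolar set, $MA(U_E^*)$ is carried by $E$, and $C(E)=\int_EMA(U_E^*)$. If $E\subset\bar B(0,R)$, $R<1$, then $U_E\ge(|z|^2-1)/(1-R^2)$, since the right side is a competitor.

**Fact 5 (subsolution theorem; Kołodziej, Indiana Univ. Math. J. 44 (1995)).** If $\nu$ is a finite Borel measure with $\nu\le MA(u)$, $u$ bounded psh on $B$ and $u\to0$ at $\partial B$, there is a bounded psh $w=:w[\nu]$ with $MA(w)=\nu$ and $w\to0$ at $\partial B$. It is unique by Fact 1.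

**Fact 6 (Cegrell–Persson, Michigan Math. J. 39 (1992); Kołodziej, Acta Math. 180 (1998)).** For $0\le f\in L^2(B)$ there is a continuous psh $w\le0$ with boundary values $0$, $MA(w)=f\,dV$ and $\|w\|_\infty\le A\|f\|_2^{1/N}$, $A=A(N)$.

Take $f=1_X$ with $X$ of positive volume. Then $w/\|w\|_\infty$ is admissible in the definition of $C(X)$, so $C(X)\ge\mathrm{Vol}(X)/(A^N\mathrm{Vol}(X)^{1/2})$, that is,
$$\mathrm{Vol}(X)\le A^{2N}C(X)^2.\tag{2}$$

The function $w[\nu]$ plays the part of the Green potential of $\nu$; for $N=1$ it is one, up to normalization. For $N>1$ the map $\nu\mapsto w[\nu]$ is not linear, and the following properties replace linearity. All measures below, including sums, are $\le MA(U_L^*)$ for some compact $L\subset B$, so their mass is at most $C(L)<\infty$. By uniqueness $w[MA(U_L^*)]=U_L^*$.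

**(P1)** *If $\nu_1\le\nu_2$ then $w[\nu_1]\ge w[\nu_2]$. If $\nu\le MA(U_L^*)$ then $0\ge w[\nu]\ge U_L^*\ge-1$.* Both follow from Fact 1.

**(P2)** *$w[\nu_1+\nu_2]\ge w[\nu_1]+w[\nu_2]$.* Indeed $MA(w[\nu_1]+w[\nu_2])\ge\nu_1+\nu_2$; use Fact 1.

**(P3)** *If $\nu_n\uparrow\nu$ setwise and $\nu_n\le MA(U_L^*)$ for all $n$, then $w[\nu_n]\downarrow w[\nu]$ pointwise.* The sequence decreases by (P1), and its limit lies between $U_L^*$ and $0$. So the limit is bounded psh with boundary values $0$, and by Fact 2 its $MA$ is $\nu$.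

**(P4)** *$C(\{w[\nu]<-t\})\le t^{-N}\nu(B)$ for $t>0$.* Let $w=w[\nu]$, and let $u$ be psh with $-1\le u\le0$. Since $tu\ge-t$, $\{w<-t\}\subset\{w<tu\}$. Since $u\le0$, $\liminf_{z\to\partial B}(w-tu)\ge0$. By Fact 1,
$$t^N\int_{\{w<-t\}}MA(u)\le\int_{\{w<tu\}}MA(tu)\le\int_{\{w<tu\}}MA(w)\le\nu(B).$$

**(P5)** *If $\nu$ is carried by a compact $E\subset B$ and $w=w[\nu]\ge-1$, then $U_E^*\le w$.* For $\delta>0$ put $u'=U_E^*+\delta(|z|^2-1)$. On $E$ minus a pluripolar set, $u'\le U_E^*=-1\le w$. As $MA(w)=\nu$ is carried by $E$ and charges no pluripolar set, $MA(w)(\{w<u'\})=0$. Both functions have boundary values $0$, so Fact 1 gives $\int_{\{w<u'\}}MA(u')\le0$. But $MA(u')\ge\delta^NMA(|z|^2)$, so $\{w<u'\}$ is Lebesgue-null and $u'\le w$ everywhere. Let $\delta\to0$.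

## 4. Measuring the damage: the cascade of removals

Let $L\subset B$ be compact, $u=U_L^*$, $\sigma=MA(u)$, and remove an open set $P$. With $E=L\setminus P$, (P2) gives
$$u=w[\sigma]\ge w[1_E\sigma]+w[1_P\sigma].$$
Let $x\in E$ be a good point of $L$, so $u(x)=-1$. If $w[1_P\sigma](x)\ge-s$ with $s<1$, then $w[1_E\sigma](x)\le-(1-s)$. Since $w[1_E\sigma]\ge u\ge-1$, (P5) gives
$$U_E^*(x)\le-(1-s).\tag{3}$$
So the damage at $x$ is measured by the potential of the removed charge. The value in (3) is only some negative number, but we shall see (Lemma 4) that if such a bound holds for the pieces of the set in all small balls around $x$, the value there is $-1$. What we want, then, is an open $P$ of small capacity, containing a given small open $G$, such that $w[1_P\sigma]\ge-s$ *off the same set $P$*. The obvious way is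
$$P_0=G,\qquad P_{n+1}=P_n\cup\{w[1_{P_n}\sigma]<-s\},\qquad P=\bigcup P_n .$$
By (P4) and (1) the new piece has capacity at most $s^{-N}\sigma(P_n)\le s^{-N}C(P_n)$. Since $s^{-N}>1$, this only yields $C(P_{n+1})\le(1+s^{-N})C(P_n)$: geometric growth, and no bound for $C(P)$. This is the point where the direct approach stops.

The way past it is to count energy, $e(\nu)=\int(-w[\nu])\,d\nu$. Each unit of charge added in the cascade sits where the potential of the previous charge is $<-s$. We shall prove that this raises the energy by at least $\frac{N+1}Ns$. But $-w\le1$, so the total energy is at most the total charge. If $\frac{N+1}Ns>1$, the charge gained in the cascade is bounded by a multiple of the initial charge. A threshold $s<1$ with this property exists, because $\frac N{N+1}<1$.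

There is a second difficulty. To get *local* regularity, we must treat the sets $L=F\cap Q$ for infinitely many balls $Q$, one after the other, and each later removal damages the earlier charges. The later thresholds must be summable, so $\frac{N+1}Ns<1$ and the energy argument is not available for them. For these charges we use instead an absolute continuity $\tau(E)=o(C(E))$, valid where the potential is continuous (Lemma 2): then $s^{-N}\tau(P)$ is small compared with $C(P)$ once $C(P)$ is small. Why not use this for $\sigma$ itself? The rate in $o(C(E))$ depends on the set on which $u$ is continuous, hence on the open set $G$ that we remove to make it so. At the scale $C(G)$ where the cascade starts, nothing makes this rate small. The argument would be circular. So the current charge is handled by energy, and the earlier ones by absolute continuity, because for them the rates are known before the new $G$ is chosen.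

## 5. A convexity inequality for the Monge–Ampère energy

**Lemma 1.** If $a\le b\le MA(U_L^*)$ are measures, $L\subset B$ compact, then
$$N\,(e(b)-e(a))\ \ge\ (N+1)\int(-w[a])\,d(b-a).\tag{4}$$

Two checks. For $N=1$ the potential is linear in $\nu$ with a symmetric kernel, so $e(b)=e(a)+2\int(-w[a])\,d(b-a)+e(b-a)$, and (4) says $e(b-a)\ge0$. For general $N$ take $b=ta$, $t>1$ (assuming $ta\le MA(U_L^*)$): $w[ta]=t^{1/N}w[a]$, so $e(ta)=t^{1+1/N}e(a)$, and (4) reads $N(t^{1+1/N}-1)\ge(N+1)(t-1)$ times $e(a)$, which is Bernoulli's inequality with equality to first order at $t=1$. So the factor $\frac{N+1}N$ is the natural one. The proof shows that mixed energies form a convex sequence.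

*Proof.* Let $u=w[a]$, $v=w[b]$.

**Step 1: make the functions equal near the boundary, so that Stokes applies.** By (P1) and Fact 4 there is $A_0>0$ with $q:=A_0(|z|^2-1)\le u,v\le0$ on $B$. For $\delta>0$ put
$$u^\delta=\max(u-\delta,2q),\qquad v^\delta=\max(v-\delta,2q).$$
Where $2q>-\delta$, in particular near $\partial B$, we have $u-\delta\le-\delta<2q$, so $u^\delta=2q$, and likewise $v^\delta=2q$. Extend both by $2q$ to psh functions on $\mathbb C^N$. On $\{q<-\delta\}$ we have $2q<q-\delta\le u-\delta$, so $u^\delta=u-\delta$ there, and likewise $v^\delta=v-\delta$. On $B\cap\{q\ge-\delta\}$ we have $0\ge u^\delta,v^\delta\ge2q\ge-2\delta$.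

**Step 2: regularize.** Let $\rho_\varepsilon$ be the usual radial mollifiers, $U=u^\delta*\rho_\varepsilon$, $V=v^\delta*\rho_\varepsilon$. These are smooth and psh on $\mathbb C^N$ and decrease to $u^\delta,v^\delta$ as $\varepsilon\downarrow0$. Since $|z|^2*\rho_\varepsilon=|z|^2+\text{const}$, for all small $\varepsilon$ both $U$ and $V$ equal $2q+c_\varepsilon$ on a fixed neighbourhood of $\partial B$, with $c_\varepsilon\to0$. So $f:=U-V$, restricted to $B$, has compact support in $B$.

**Step 3: the convex sequence.** If $T$ is a product of $N-1$ factors $dd^cU,dd^cV$, Stokes gives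
$$\int_BU\,dd^cV\wedge T-\int_BV\,dd^cU\wedge T=\int_B(f\,dd^cV-V\,dd^cf)\wedge T=0 .$$
So for $0\le i\le N+1$ we may define, unambiguously, $h_i$ as $-\int_B$ of a product of one undifferentiated function and $N$ factors $dd^c$, with $i$ entries $U$ and $N+1-i$ entries $V$ in total: it does not matter which entry is undifferentiated. Let $1\le i\le N$ and $T=(dd^cU)^{i-1}\wedge(dd^cV)^{N-i}$. Then $h_{i+1}=-\int U\,dd^cU\wedge T$, $h_i=-\int U\,dd^cV\wedge T=-\int V\,dd^cU\wedge T$, $h_{i-1}=-\int V\,dd^cV\wedge T$. Hence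
$$h_{i+1}-2h_i+h_{i-1}=-\int_Bf\,dd^cf\wedge T=\int_Bdf\wedge d^cf\wedge T\ge0 .$$
So $i\mapsto h_i$ is convex on $\{0,\dots,N+1\}$. Writing $1=\frac N{N+1}\cdot0+\frac1{N+1}(N+1)$, we get $(N+1)h_1\le Nh_0+h_{N+1}$, i.e.
$$(N+1)\int_B(-U)MA(V)\le N\int_B(-V)MA(V)+\int_B(-U)MA(U).$$
Also $\int_BMA(U)=\int_BMA(V)=\int_BMA(2q)=:M$ by Stokes.

**Step 4: let $\varepsilon\to0$.** Let $\chi\in C_c^\infty(B)$ equal $1$ off the neighbourhood of $\partial B$ where $U=V=2q+c_\varepsilon$. In each integral, the part with $\chi$ converges by Fact 2. The part with $1-\chi$ involves only the smooth densities built from $2q+c_\varepsilon$, which converge uniformly. Hence the last inequality holds with $u^\delta,v^\delta$ in place of $U,V$, and $MA(u^\delta),MA(v^\delta)$ have total mass $M$ on $B$.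

**Step 5: let $\delta\to0$.** On the open set $\{q<-\delta\}$ the three integrands are $(-u+\delta)MA(v)$, $(-v+\delta)MA(v)$, $(-u+\delta)MA(u)$. The set $B\cap\{q\ge-\delta\}$ contributes between $0$ and $2\delta M$ to each integral, and $M$ does not depend on $\delta$. Since $MA(u)=a$ and $MA(v)=b$ are finite and $u,v$ are bounded, the limit is
$$(N+1)\int(-w[a])\,db\le N\,e(b)+e(a).$$
Subtract $(N+1)e(a)=(N+1)\int(-w[a])\,da$ from both sides. $\square$

## 6. Where the potential is continuous, charge is $o(\text{capacity})$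

**Lemma 2.** Let $L,F\subset B$ be compact, $u=U_L^*$, $u|_F$ continuous, $\tau=1_FMA(u)$. There is a nondecreasing $r:[0,\infty)\to[0,\infty)$ with $r(t)\to0$ as $t\to0^+$ and
$$\tau(E)\le r(C(E))\,C(E)\quad\text{for all Borel }E\subset B\text{ with }C(E)<\infty.\tag{5}$$

The idea: on $F$ the function $u$ is within $\kappa$ of a smooth psh function $v$. If we push $v$ down near $E$ by a multiple of $\kappa U_E^*$, comparison bounds $\tau(E)$ by $O(\kappa)C(E)$ plus a smooth term, and the smooth term is bounded by a volume, which is quadratic in $C(E)$ by (2).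

*Proof.* By inner regularity of $\tau$ and monotonicity of $r$ and $C$ it suffices to treat compact $E\subset F$. Let $h=U_E^*$.

**Step 1: fix the domain.** If $F\subset\bar B(0,R)$, Fact 4 gives $h\ge(|z|^2-1)/(1-R^2)$. So there is $R_1<1$ depending only on $F$ with $F\cup\{h\le-\frac14\}\subset\bar B(0,R_1)$. Let $R_1<R_2<1$, $\Omega=B(0,R_2)$.

**Step 2: a smooth approximation independent of $E$.** Fix $0<\kappa\le1$. Radial mollifications of $u$ decrease to $u$, and $u|_F$ is continuous. By Dini's theorem one of them is a psh function $v$, smooth near $\bar\Omega$, with $-1\le v\le0$, $u\le v$ on $\Omega$ and $v\le u+\kappa$ on $F$. It depends on $\kappa$, but not on $E$.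

**Step 3: compare $u$ with a lowered copy of $v$.** Let $a=v+4\kappa h+2\kappa$ on $\Omega$ and $S=\{a<u\}$. Where $a<u\le v$ we have $4\kappa h+2\kappa<0$, i.e. $h<-\frac12$. So $S\subset\{h<-\frac12\}\subset\bar B(0,R_1)$, and $a\ge u$ on $\Omega\setminus\bar B(0,R_1)$. On $E\cap\{h=-1\}$ we have $a=v-2\kappa\le u-\kappa<u$. So $E\subset S$ up to a pluripolar set, which $\tau$ does not charge. By Fact 1 on $\Omega$,
$$\tau(E)\le\int_SMA(u)\le\int_SMA(v+4\kappa h)=\sum_{k=0}^N\binom Nk(4\kappa)^k\int_S(dd^cv)^{N-k}\wedge(dd^ch)^k.$$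

**Step 4: the terms with $k\ge1$.** Let $\phi=h+\frac v4-\frac14$. Then $\{2h<\phi\}=\{h<\frac{v-1}4\}$. As $-1\le v\le0$, this set contains $\{h<-\frac12\}$ and lies in $\{h<-\frac14\}\subset\bar B(0,R_1)$. By Fact 1 on $\Omega$,
$$\int_{\{h<-1/2\}}MA\big(h+\tfrac v4\big)\le\int_{\{2h<\phi\}}MA(\phi)\le\int_{\{2h<\phi\}}MA(2h)\le2^NC(E).$$
Expanding the left side into nonnegative terms and using $S\subset\{h<-\frac12\}$, we get $\binom Nk4^{-(N-k)}\int_S(dd^cv)^{N-k}\wedge(dd^ch)^k\le2^NC(E)$ for each $k$. So the terms with $k\ge1$ in Step 3 sum to at most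
$$\sum_{k=1}^N(4\kappa)^k4^{N-k}2^NC(E)=8^N\sum_{k=1}^N\kappa^k\,C(E)\le N8^N\kappa\,C(E).$$

**Step 5: the term $k=0$.** It is at most $M\,\mathrm{Vol}(\{h<-\frac12\})$, where $MA(v)\le M\,dV$ on $\Omega$; $M$ depends only on $v$. By (P4) for $h=w[MA(h)]$ with $t=\frac12$, $C(\{h<-\frac12\})\le2^NC(E)$. So by (2) this term is at most $MA^{2N}(2^NC(E))^2=:M_\kappa C(E)^2$.

Altogether $\tau(E)\le N8^N\kappa\,C(E)+M_\kappa C(E)^2$, with $M_\kappa$ independent of $E$. Take $r(t)=\inf_{0<\kappa\le1}(N8^N\kappa+M_\kappa t)$. It is nondecreasing, and $\limsup_{t\to0^+}r(t)\le N8^N\kappa$ for every $\kappa$, so $r(t)\to0$. $\square$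

## 7. Closing the cascade

Let
$$s_0=\frac{2N+1}{2N+2},\quad\text{so that}\quad\frac{N+1}Ns_0=1+\frac1{2N},\qquad s_0^{-N}=\Big(1+\frac1{2N+1}\Big)^N<e^{1/2}<2 .$$

**Lemma 3.** Let $\sigma=MA(U_L^*)$, $L\subset B$ compact. Let $\tau_1,\dots,\tau_k$ ($k\ge0$) be measures with $\tau_j\le MA(U_{L_j}^*)$, $L_j\subset B$ compact, satisfying (5) with functions $r_j$. Let $0<s<1$ and $\epsilon>0$. There is $\gamma>0$ such that every open $G\subset B$ with $C(G)<\gamma$ is contained in an open $P\subset B$ with $C(P)\le\epsilon$ and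
$$w[1_P\sigma]\ge-s_0,\qquad w[1_P\tau_j]\ge-s\ \ (1\le j\le k)\qquad\text{on }B\setminus P.$$

*Proof.* **Step 1: choice of $\gamma$.** Put $\theta(t)=s^{-N}\sum_jr_j(t)$, which is nondecreasing with $\theta(0^+)=0$, and $R=3+ks^{-N}$. Choose $\gamma>0$ so small that $b:=2(4N+3)\gamma$ satisfies
$$b\le\epsilon\qquad\text{and}\qquad(4N+3)\,\theta(Rb)\le\tfrac12 .$$

**Step 2: the cascade and its crude bounds.** Let $C(G)<\gamma$, $P_0=G$, and
$$P_{n+1}=P_n\cup X_n\cup Y_n,\qquad X_n=\{w[1_{P_n}\sigma]<-s_0\},\qquad Y_n=\bigcup_j\{w[1_{P_n}\tau_j]<-s\}.$$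
These sets are open, as potentials are upper semicontinuous, and $X_n,Y_n$ increase with $n$ by (P1). By (P4), (5) and (1),
$$C(X_n)\le2\sigma(P_n),\quad C(Y_n)\le s^{-N}\sum_j\tau_j(P_n)\le\theta(C(P_n))\,C(P_n),\quad C(P_{n+1})\le R\,C(P_n)\tag{6}$$
whenever $C(P_n)<\infty$. For the last bound use $\sigma(P_n)\le C(P_n)$ and $\tau_j(P_n)\le C(P_n)$. By induction all $C(P_n)$ are finite.

**Step 3: energy bounds the charge gained through the $X_l$.** Let $\nu_l=1_{P_l}\sigma$, $w_l=w[\nu_l]$, and fix $n$. If $l<n$, a point of $P_{l+1}\setminus P_l$ not in $Y_n\supset Y_l$ lies in $X_l$, so $-w_l>s_0$ there. By Lemma 1,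
$$e(\nu_{l+1})-e(\nu_l)\ge\tfrac{N+1}N\int_{P_{l+1}\setminus P_l}(-w_l)\,d\sigma\ge\Big(1+\tfrac1{2N}\Big)\sigma\big((P_{l+1}\setminus P_l)\setminus Y_n\big).$$
Sum over $l<n$. The sets on the right are disjoint with union $D:=P_n\setminus(G\cup Y_n)$. Since $e(\nu_0)\ge0$ and $-w_n\le1$,
$$\Big(1+\tfrac1{2N}\Big)\sigma(D)\le e(\nu_n)\le\sigma(P_n)\le\sigma(D)+C(G)+C(P_n\cap Y_n),$$
where the last inequality uses (1). The term $\sigma(D)$ on the right is absorbed; this is where $\frac{N+1}Ns_0>1$ is used. We get
$$\sigma(D)\le2N\big(C(G)+C(P_n\cap Y_n)\big),\qquad\sigma(P_n)\le(2N+1)\big(C(G)+C(P_n\cap Y_n)\big).$$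

**Step 4: from charge back to capacity.** A point of $P_n$ outside $G$ and $Y_n$ lies in some $X_l\subset X_n$, $l<n$. So $P_n\subset G\cup(P_n\cap Y_n)\cup X_n$. With $C(X_n)\le2\sigma(P_n)$ and $1+2(2N+1)=4N+3$,
$$C(P_n)\le(4N+3)\big(C(G)+C(P_n\cap Y_n)\big)\le(4N+3)\big(\gamma+\theta(C(P_n))\,C(P_n)\big).\tag{7}$$

**Step 5: $C(P_n)\le b$ for all $n$.** This holds for $n=0$. The bound (7) is useful only if we know beforehand that $\theta(C(P_n))$ is small; the crude bound in (6) supplies this. If $C(P_n)\le b$, then $C(P_{n+1})\le Rb$, so $(4N+3)\theta(C(P_{n+1}))\le\frac12$. Now (7) for $n+1$ gives $C(P_{n+1})\le(4N+3)\gamma+\frac12C(P_{n+1})$, i.e. $C(P_{n+1})\le b$.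

**Step 6: the limit.** Let $P=\bigcup P_n$. Then $C(P)=\lim C(P_n)\le b\le\epsilon$. If $x\in B\setminus P$, then $x\notin X_n\cup Y_n$ for every $n$, so $w[1_{P_n}\sigma](x)\ge-s_0$ and $w[1_{P_n}\tau_j](x)\ge-s$. Let $n\to\infty$ and use (P3). $\square$

## 8. A zero–one law at a point

With $s=s_0$, the bound (3) gives only $U_E^*(x)\le-\frac1{2N+2}$. The next lemma turns such a bound, at all scales, into $-1$. We recall the gluing lemma: if $v$ is psh on an open $D$, $y$ is psh on an open $D'\subset D$, and $\limsup_{z\to\zeta}y(z)\le v(\zeta)$ for $\zeta\in\partial D'\cap D$, then the function equal to $\max(y,v)$ on $D'$ and to $v$ on $D\setminus D'$ is psh.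

**Lemma 4.** Let $E\subset B$ be compact, $a\in B$, $\eta>0$, and suppose $U^*_{E\cap\bar B(a,r)}(a)\le-\eta$ for all $r>0$. Then $U^*_{E\cap\bar B(a,r)}(a)=-1$ for all $r>0$.

The idea: suppose $u=U^*_{E\cap\bar B(a,r)}$ has $u(a)>-1$. By upper semicontinuity $u$ is not much larger than $u(a)$ near $a$. Rescale $u$ affinely so that the level $-1$ stays and the level $u(a)$ becomes almost $0$. The result, glued to a tiny multiple of a logarithm, is a competitor for a smaller piece of $E$, and it is almost $0$ at $a$.

*Proof.* **Step 1: rescale.** Suppose that for some $r>0$ the function $u:=U^*_{E\cap\bar B(a,r)}$ has $\beta:=u(a)+1>0$. Let $Z$ be the pluripolar set of points of $E\cap\bar B(a,r)$ where $u>-1$, and let $\varphi\le0$ be psh on $B$, $\varphi\not\equiv-\infty$, $\varphi=-\infty$ on $Z$ (Fact 3). Let $0<t<\eta/2$. By upper semicontinuity there is $0<\rho<\min(r,1)$ with $\bar B(a,\rho)\subset B$ and $u<u(a)+t\beta$ on $\bar B(a,\rho)$. Put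
$$y=\frac{u-u(a)-t\beta}{(1+t)\beta}.$$
Then $y<0$ on $\bar B(a,\rho)$. Where $u=-1$ the numerator is $-\beta-t\beta$, so $y=-1$ on $(E\setminus Z)\cap\bar B(a,\rho)$. Finally $y(a)=-\frac t{1+t}\ge-t$.

**Step 2: extend to $B$.** With $M=t/\log(2/\rho)$ let
$$\tilde y=\max\Big(y,M\log\frac{|z-a|}\rho\Big)\ \text{on }B(a,\rho),\qquad\tilde y=M\log\frac{|z-a|}\rho\ \text{on }B\setminus B(a,\rho).$$
Since $y$ is upper semicontinuous and $y<0=M\log(|z-a|/\rho)$ on $\partial B(a,\rho)$, the gluing lemma shows that $\tilde y$ is psh on $B$. Since $|z-a|<2$ on $B$, $\tilde y\le M\log(2/\rho)=t$. Also $\tilde y(a)=y(a)\ge-t$.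

**Step 3: a competitor for a smaller piece.** Choose $0<\rho'<\rho$ with $M\log(\rho'/\rho)\le-1$. Then $\tilde y\le-1$ on $(E\setminus Z)\cap\bar B(a,\rho')$. For each $\delta>0$ the function $\tilde y-t+\delta\varphi$ is $\le0$ on $B$, is $\le-1$ on $(E\setminus Z)\cap\bar B(a,\rho')$, and is $-\infty$ on $Z$. So it is a competitor for $U_{E\cap\bar B(a,\rho')}$. Letting $\delta\to0$, $U^*_{E\cap\bar B(a,\rho')}\ge\tilde y-t$ a.e., hence everywhere, both sides being psh. At $a$ this gives $U^*_{E\cap\bar B(a,\rho')}(a)\ge-2t>-\eta$, a contradiction. $\square$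

In Example 4 one sees the other alternative: there $U^*_{K\cap\bar B(0,r)}(0)\ge-\sum2^{-n-1}$, summed over the $n$ with $\Delta_n\cap\bar B(0,r)\ne\emptyset$, and this tends to $0$ as $r\to0$.

## 9. Proof of Theorem 1: one removal for each rational ball

Let $(Q_m)_{m\ge1}$ enumerate the closed balls of $\mathbb C^N$ with rational centres and rational positive radii. For every $x$ and $r>0$ some $Q_m$ satisfies $x\in Q_m\subset B(x,r)$: take the centre within $r/4$ of $x$ and the radius in $(r/4,r/2)$. Choose $s^{(m)}\in(0,1)$ with $\sum_ms^{(m)}\le\frac1{4N+4}$. Put $F_0=K$.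

**Step 1: the construction.** At stage $m\ge1$ we are given a compact $F_{m-1}$ and measures $\tau_1,\dots,\tau_{m-1}$ which satisfy (5) and $\tau_j\le MA(U_{L_j}^*)$. Let
$$L_m=F_{m-1}\cap Q_m,\quad u_m=U^*_{L_m},\quad\sigma_m=MA(u_m),\quad Z_m=\{z\in L_m:u_m(z)>-1\},$$
where $Z_m$ is pluripolar by Fact 4. Let $\gamma_m$ be the constant from Lemma 3 for $\sigma=\sigma_m$, the measures $\tau_1,\dots,\tau_{m-1}$, $s=s^{(m)}$, and $2^{-m-1}\epsilon$ in place of $\epsilon$. By Fact 3 there are an open $G_m'\supset Z_m$ with $C(G_m')<\gamma_m/2$ and an open $G_m''$ with $C(G_m'')<\gamma_m/2$ such that $u_m|_{B\setminus G_m''}$ is continuous. Put $G_m=G_m'\cup G_m''$, so $C(G_m)<\gamma_m$, and let $P_m\supset G_m$ be the open set from Lemma 3. Put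
$$F_m=F_{m-1}\setminus P_m\ \text{(compact)},\qquad\tau_m=1_{F_m}\sigma_m .$$
Since $F_m\cap G_m=\emptyset$, $u_m|_{F_m}$ is continuous. So $\tau_m$ satisfies (5) by Lemma 2, and $\tau_m\le MA(U_{L_m}^*)$. The induction continues. (If $L_m=\emptyset$ then $u_m=0$ and $\sigma_m=0$, and nothing changes in the argument.)

Let $K'=\bigcap_mF_m$, a compact set. Then $K\setminus K'\subset\bigcup P_m$, so $C(K\setminus K')\le\sum_m2^{-m-1}\epsilon<\epsilon$.

**Step 2: bound the total loss of the charge $\sigma_m$.** Fix $m$. The measure $\sigma_m$ is carried by $L_m\subset F_{m-1}$. Since $F_l=F_{l-1}\setminus P_l$, the set $F_{m-1}$ is the disjoint union of $K'$, $F_{m-1}\cap P_m$ and the $F_{l-1}\cap P_l$, $l>m$. For $l>m$ we have $F_{l-1}\subset F_m$, so $1_{F_{l-1}\cap P_l}\sigma_m\le1_{P_l}\tau_m$. Apply (P2) to the finite partial sums of this decomposition of $\sigma_m$, and bound each piece by (P1): for $n>m$,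
$$w\Big[1_{K'}\sigma_m+1_{F_{m-1}\cap P_m}\sigma_m+\sum_{m<l\le n}1_{F_{l-1}\cap P_l}\sigma_m\Big]\ge w[1_{K'}\sigma_m]+w[1_{P_m}\sigma_m]+\sum_{m<l\le n}w[1_{P_l}\tau_m].$$
As $n\to\infty$ the left side decreases to $w[\sigma_m]=u_m$ by (P3). Hence
$$u_m\ge w[1_{K'}\sigma_m]+w[1_{P_m}\sigma_m]+\sum_{l>m}w[1_{P_l}\tau_m].\tag{8}$$

**Step 3: evaluate at a surviving point.** Let $x\in K'\cap Q_m$. Then $x\in L_m$, and $x\notin Z_m$ because $Z_m\subset P_m$; so $u_m(x)=-1$. Moreover $x\notin P_l$ for all $l$. Lemma 3 at stage $m$ gives $w[1_{P_m}\sigma_m](x)\ge-s_0$. At each stage $l>m$, where $\tau_m$ is among the given measures, it gives $w[1_{P_l}\tau_m](x)\ge-s^{(l)}$. By (8),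
$$w[1_{K'}\sigma_m](x)\le-1+s_0+\frac1{4N+4}=-\frac1{2N+2}+\frac1{4N+4}=-\frac1{4N+4}.$$
The measure $1_{K'}\sigma_m$ is carried by the compact set $K'\cap Q_m$, and $w[1_{K'}\sigma_m]\ge u_m\ge-1$. So (P5) gives
$$U^*_{K'\cap Q_m}(x)\le-\frac1{4N+4}\qquad(x\in K'\cap Q_m).$$

**Step 4: pass to all small balls and apply the zero–one law.** Let $x\in K'$, $r>0$, and pick $m$ with $x\in Q_m\subset B(x,r)$. By monotonicity $U^*_{K'\cap\bar B(x,r)}(x)\le U^*_{K'\cap Q_m}(x)\le-\frac1{4N+4}$. This holds for every $r>0$, so Lemma 4 gives $U^*_{K'\cap\bar B(x,r)}(x)=-1$ for all $r>0$. Hence $K'$ is locally regular. $\blacksquare$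

## 10. Exhaustion, other measures, and sharpness

**Theorem 2.** Let $K\subset B$ be compact.

1. There are locally regular compacts $K_1\subset K_2\subset\dots\subset K$ with $C(K\setminus K_n)\to0$ and $K\setminus\bigcup K_n$ pluripolar. If $K$ is non-pluripolar, then $V^*_{K_n}\downarrow V_K^*$, and with $\gamma(K)=\limsup_{|z|\to\infty}[V_K^*-\log|z|]$, $c=e^{-\gamma}$, we have $c(K_n)\uparrow c(K)$. So the Ancona theorem also holds for this logarithmic capacity in $\mathbb C^N$.
2. For every finite Borel measure $\mu$ on $K$ charging no pluripolar set and every $\epsilon>0$ there is a locally regular compact $K'\subset K$ with $\mu(K\setminus K')<\epsilon$.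
3. For every Borel $E$ with $\bar E\subset B$, $C(E)=\sup\{C(K'):K'\subset E\text{ compact and locally regular}\}$.
4. In Theorem 1, "$C(K\setminus K')<\epsilon$" cannot be replaced by "$C(K\setminus K')=0$".

*Proof of part 1.* **The sets $K_n$.** Let $K_n'$ be given by Theorem 1 with $\epsilon=\frac1n$, and $K_n=\bigcup_{j\le n}K_j'$. A finite union of locally regular compacts is locally regular, by monotonicity of $U^*$. Clearly $C(K\setminus K_n)<\frac1n$ and $C(K\setminus\bigcup K_n)=0$. So the Borel set $K\setminus\bigcup K_n$ is pluripolar (Bedford–Taylor).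

**Convergence of $V^*$.** Let $K$ be non-pluripolar. For increasing sets $E_n\uparrow E$ with $E$ bounded, $V^*_{E_n}\downarrow V^*_E$, and removing a pluripolar set from a bounded set does not change $V^*$ (Klimek, *Pluripotential Theory*, Ch. 5). Apply this to $E=\bigcup K_n$: $V^*_{K_n}\downarrow V_K^*$.

**Convergence of $c$.** Let $M(R)=\max_{|z|=R}V_K^*$. It is convex in $\log R$, and $M(R)\le\log R+O(1)$, so its slope is $\le1$. Hence $M(R)-\log R$ is nonincreasing and $\gamma(K)=\inf_R(M(R)-\log R)$. The same holds for $K_n$, with $M_n$, once $n$ is so large that $C(K)>\frac1n$, for then $K_n$ is non-pluripolar. For a decreasing sequence of upper semicontinuous functions on a sphere the maxima converge to the maximum of the limit, so $M_n(R)\downarrow M(R)$. Interchanging infima, $\inf_n\gamma(K_n)=\inf_R\inf_n(M_n(R)-\log R)=\gamma(K)$, and $\gamma(K_n)$ decreases. So $c(K_n)\uparrow c(K)$.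

*Proof of part 2.* First, for every $\epsilon>0$ there is $\delta>0$ such that $C(X)<\delta$ implies $\mu(X)<\epsilon$ for Borel $X\subset K$. Otherwise there are $X_j$ with $C(X_j)<2^{-j}$ and $\mu(X_j)\ge\epsilon$. Then $\limsup X_j$ has capacity at most $\sum_{j\ge J}2^{-j}$ for every $J$, so capacity $0$, and is pluripolar. But $\mu(\limsup X_j)\ge\epsilon$, as $\mu$ is finite, a contradiction. Now apply Theorem 1 with $\delta$ in place of $\epsilon$.

*Proof of part 3.* Here $C(E)\le C(\bar E)<\infty$. Given $\eta>0$, choose $u$ psh with $-1\le u\le0$ and $\int_EMA(u)>C(E)-\eta$. By inner regularity of $MA(u)$ there is a compact $K\subset E$ with $C(K)\ge\int_KMA(u)>C(E)-\eta$. Theorem 1 gives a locally regular compact $K'\subset K$ with $C(K')>C(K)-\eta>C(E)-2\eta$.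

*Proof of part 4.* The set $K$ of Example 4 is compact, and every compact $K'\subset K$ with $C(K\setminus K')=0$ equals $K$, which is not regular, hence not locally regular. $\square$
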